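# A non-analytic subnormal Toeplitz operator with self-commutator of rank two

## 1. Analytic symbols, trigonometric polynomials, and a natural guess

Take a Toeplitz operator on the Hardy space. Suppose that it fails to be normal only by a finite rank operator, and that it satisfies a positivity condition somewhat stronger than hyponormality. Must its symbol be analytic? The examples that one writes down first are the shift $T_z$ and $T_p$ with $p$ a polynomial, and they all have analytic symbols. So the natural guess is yes. We make the question precise and test the guess.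

**Notation.** $L^2=L^2(\mathbb T)$ on the unit circle with normalized Lebesgue measure, $H^2\subset L^2$ is the Hardy space, $P:L^2\to H^2$ is the orthogonal projection, and $H^\infty=L^\infty\cap H^2$. We write $\hat f(m)$ for Fourier coefficients, $\mathbb D$ for the open unit disc, $z$ or $\zeta$ for the variable, and $(x\otimes x)f=\langle f,x\rangle x$.

**Toeplitz operators.** For $\varphi\in L^\infty$, $T_\varphi f=P(\varphi f)$ on $H^2$. Then $T_\varphi^*=T_{\bar\varphi}$. The operator is called analytic if $\varphi\in H^\infty$. We write $S=T_z$; its adjoint is $S^*f=(f-f(0))/z$.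

**Hankel operators.** $H_\psi f=(I-P)(\psi f)$, from $H^2$ to $L^2\ominus H^2$. For instance $H_{\bar z}f=f(0)\bar z$, and $H_\psi=0$ exactly when $\psi\in H^\infty$.

**Self-commutator.** $[T^*,T]=T^*T-TT^*$; we usually call it $D$. For $T=T_\varphi$ we have $\|T_\varphi f\|^2=\|\varphi f\|^2-\|H_\varphi f\|^2$ and $\|T_\varphi^*f\|^2=\|\bar\varphi f\|^2-\|H_{\bar\varphi}f\|^2$. Subtracting,
$$[T_\varphi^*,T_\varphi]=H_{\bar\varphi}^*H_{\bar\varphi}-H_\varphi^*H_\varphi .\tag{1}$$
For the shift, $[S^*,S]=I-SS^*=1\otimes 1$.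

**Hyponormal, $k$-hyponormal, subnormal.** A bounded operator $T$ is hyponormal if $[T^*,T]\ge0$. It is $k$-hyponormal if the $k\times k$ operator matrix $\big([T^{*j},T^i]\big)_{i,j=1}^k$ is positive semidefinite; for $k=2$ this says
$$\begin{pmatrix}[T^*,T]&[T^{*2},T]\\ [T^*,T^2]&[T^{*2},T^2]\end{pmatrix}\ge0 .$$
It is subnormal if it is the restriction of a normal operator to an invariant subspace. If $h\in H^\infty$, then $T_h$ is multiplication by $h$ on $L^2$ restricted to $H^2$, so every analytic Toeplitz operator is subnormal.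

*Subnormal operators are $k$-hyponormal for every $k$.* Let $T=N|_H$ with $N$ normal, and $f_1,\dots,f_k\in H$. Since $N$ and $N^*$ commute, $\langle T^{*j}T^if_j,f_i\rangle=\langle N^if_j,N^jf_i\rangle=\langle N^{*j}f_j,N^{*i}f_i\rangle$. Also $\langle T^iT^{*j}f_j,f_i\rangle=\langle T^{*j}f_j,T^{*i}f_i\rangle$, and $T^{*j}f=P_HN^{*j}f$ for $f\in H$. Hence
$$\sum_{i,j}\langle[T^{*j},T^i]f_j,f_i\rangle=\Big\|\sum_jN^{*j}f_j\Big\|^2-\Big\|P_H\sum_jN^{*j}f_j\Big\|^2\ge0 .\tag{2}$$

The question is Problem 5.11 of the "Lecture Notes on Operator Theory" (http://www.math.snu.ac.kr/~wylee/Lecture%20Notes%20on%20OperatorTheory.pdf): *if $T_\varphi$ is a 2-hyponormal Toeplitz operator with nonzero finite rank self-commutator, does it follow that $T_\varphi$ is analytic?*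

We shall use 2-hyponormality only through one consequence.

**Lemma 1 (kernel invariance).** Let $T$ be 2-hyponormal with $D=[T^*,T]$ of finite rank and $M=\operatorname{ran}D$. Then $T\ker D\subset\ker D$, equivalently $T^*M\subset M$.

*Proof.* Let $Df=0$. The quadratic form of the positive $2\times2$ matrix vanishes at $(f,0)^t$, so the matrix annihilates this vector. Its second row gives $[T^*,T^2]f=0$. Now
$$[T^*,T^2]=T^*T\,T-T\,TT^*=(D+TT^*)T-T(T^*T-D)=DT+TD ,$$
so $DTf=0$. Since $D$ is self-adjoint of finite rank, $M=(\ker D)^\perp$, and the second form follows by taking orthogonal complements. $\square$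

**First test.** Let $\varphi=cz+\bar z$ with $c>1$, so $T=cS+S^*$. Multiplying out, the terms in $S^2$ and $S^{*2}$ cancel and
$$[T^*,T]=(c^2-1)(S^*S-SS^*)=(c^2-1)\,1\otimes1 .$$
So $T$ is hyponormal with rank-one self-commutator, and it is not analytic. With "hyponormal" in place of "2-hyponormal" the guess would be false at once. But $M=\mathbb C\cdot1$ and $T^*1=z\notin M$, so $T$ is not 2-hyponormal by Lemma 1.

**Second test: all trigonometric polynomials.** Let $\varphi=\sum_{n=-m}^{N}a_nz^n$ with $m\ge1$, $a_{-m}\ne0$, and suppose that $D\neq0$. By (1), $\operatorname{ran}D$ lies in the sum of the ranges of $H_{\bar\varphi}^*$ and $H_\varphi^*$. These operators are $g\mapsto P(\varphi g)$ and $g\mapsto P(\bar\varphi g)$ on $L^2\ominus H^2$, so $M=\operatorname{ran}D$ consists of polynomials and is finite-dimensional. For a nonzero polynomial $p$, the function $\bar\varphi p$ has highest frequency $m+\deg p$, with coefficient $\overline{a_{-m}}$ times the leading coefficient of $p$. So $T^*p=P(\bar\varphi p)$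 has degree exactly $m+\deg p$. A nonzero finite-dimensional space of polynomials cannot be invariant under an operator that raises degrees, so $T_\varphi$ is not 2-hyponormal. The guess is right for trigonometric polynomials.

## 2. Statement: rank one forces analyticity, rank two does not

In general the guess is wrong.

**Theorem A.** Let $\alpha\in\mathbb T\setminus\{1,-1\}$ and $0<a<2/15$. There is a function $u$, holomorphic on a neighborhood of $\overline{\mathbb D}$ and nonconstant, such that for
$$\varphi=\alpha z+z^2u+\bar u$$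
the following hold.

1. $[T_\varphi^*,T_\varphi]$ has rank exactly $2$.
2. $\varphi\notin H^\infty$.
3. $T_\varphi$ is unitarily equivalent to the analytic Toeplitz operator $T_r$, $r(z)=a+z+a\alpha^2z^2$.

In particular $T_\varphi$ is subnormal, so it is $k$-hyponormal for every $k$, and in particular 2-hyponormal. So the answer to Problem 5.11 is **no**.

The complements below say how far the guess was from the truth. A function on $\mathbb T$ is *of bounded type* if it is a quotient $f/g$ of functions in $H^\infty$ with $g\not\equiv0$. Trigonometric polynomials are of bounded type, since $\varphi=(z^m\varphi)/z^m$. The indicator function of a proper arc is not: if it were $f/g$, then $f$ would vanish on the complementary arc, hence $f=0$ identically, a contradiction.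

**Theorem B.**

1. (Rank 2 is minimal.) If $T_\varphi$ is 2-hyponormal with rank-one self-commutator, then $\varphi=\lambda+cb$ with $\lambda,c\in\mathbb C$ and $b$ a Blaschke factor; so $T_\varphi$ is analytic.
2. For every $d\ge1$ there is a non-analytic subnormal Toeplitz operator with self-commutator of rank $2d$.
3. (Which ones are analytic.) If $T_\varphi$ is 2-hyponormal with nonzero finite rank self-commutator, then $T_\varphi$ is analytic if and only if $\varphi$ or $\bar\varphi$ is of bounded type.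
4. Every non-normal hyponormal Toeplitz operator is pure (it has no nonzero reducing subspace on which it is normal).

These notes do not decide whether non-analytic examples of odd rank $\ge3$ exist.

Published facts that we quote: Cowen's theorem (Proc. AMS 103 (1988)), that $T_\varphi$ is hyponormal iff there is $k\in H^\infty$, $\|k\|_\infty\le1$, with $\varphi-k\bar\varphi\in H^\infty$; Coburn's theorem (1966), that if $\psi\neq0$ in $L^\infty$ then $\ker T_\psi=0$ or $\ker T_\psi^*=0$; the Brown–Halmos theorem that isometric Toeplitz operators have inner symbols; Kronecker's theorem on finite rank Hankel operators; and Abrahamse's theorem (Duke Math. J. 43 (1976)), that if $\varphi$ or $\bar\varphi$ is of bounded type, $T_\varphi$ is hyponormal and $\ker[T_\varphi^*,T_\varphi]$ is $T_\varphi$-invariant, then $T_\varphi$ is normal or analytic.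

## 3. Rebuilding an operator from the range of its self-commutator

When $M=\operatorname{ran}D$ is finite-dimensional and $T^*$-invariant, the action of $D$ and $T^*$ on $M$ determines $T$, apart from a normal summand.

**Lemma 2.** Let $T$ be bounded on a Hilbert space $H$, $D=[T^*,T]$, $M=\operatorname{ran}D$ finite-dimensional and $T^*M\subset M$. Let $H_0=\overline{\mathrm{span}}\{T^jM:j\ge0\}$. Then $H_0$ reduces $T$, and $T|_{H_0^\perp}$ is normal. If $T'$ on $H'$ is another such operator (with $D',M',H_0'$) and $V:M\to M'$ is a unitary with $VD|_M=D'V$ and $VT^*|_M=T'^*V$, then $T|_{H_0}$ is unitarily equivalent to $T'|_{H_0'}$.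

**Step 1: commute $T^*$ past powers of $T$.** Let $A=(T^*|_M)^*$, an operator on $M$, so $A^*=T^*|_M$. For $x,m\in M$, $\langle T^ix,m\rangle=\langle x,T^{*i}m\rangle=\langle x,A^{*i}m\rangle$, so $P_MT^ix=A^ix$. Since $D$ is self-adjoint with range $M$, $D=DP_M$, and therefore $DT^ix=DA^ix$. We claim that for $x\in M$ and $i\ge0$
$$T^*T^ix=T^iA^*x+\sum_{l=0}^{i-1}T^l\,DA^{\,i-1-l}x .\tag{3}$$
For $i=0$ this is $T^*x=A^*x$. If it holds for $i$, then by $T^*T=TT^*+D$
$$T^*T^{i+1}x=T(T^*T^ix)+DT^ix=T^{i+1}A^*x+\sum_{l=0}^{i-1}T^{l+1}DA^{\,i-(l+1)}x+DA^ix,$$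
which is (3) for $i+1$.

**Step 2: $H_0$ reduces $T$ and the rest is normal.** Clearly $TH_0\subset H_0$. In (3) the vectors $A^*x$ and $DA^{i-1-l}x$ lie in $M$, so $T^*H_0\subset H_0$. Since $M\subset H_0$, we have $H_0^\perp\subset M^\perp=\ker D$. As $H_0^\perp$ is reducing, $D=0$ there says that $T|_{H_0^\perp}$ is normal.

**Step 3: all inner products are determined by the data on $M$.** We claim
$$\langle T^ix,T^jw\rangle=\langle T'^iVx,T'^jVw\rangle\qquad(i,j\ge0,\ x,w\in M),\tag{4}$$
by induction on $j$, for all $i,x,w$ at once. Taking adjoints in $VA^*V^{-1}=A'^*$ gives $VA=A'V$, so $V$ intertwines $A$, $A^*$ and $D$ with their primed versions. For $j=0$,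
$$\langle T^ix,w\rangle=\langle x,A^{*i}w\rangle=\langle Vx,A'^{*i}Vw\rangle=\langle T'^iVx,Vw\rangle.$$
For the step, write $\langle T^ix,T^{j+1}w\rangle=\langle T^*T^ix,T^jw\rangle$ and expand $T^*T^ix$ by (3):
$$\langle T^iA^*x,T^jw\rangle+\sum_{l=0}^{i-1}\langle T^lDA^{i-1-l}x,T^jw\rangle .$$
By the induction hypothesis each term equals its primed counterpart with $VA^*x=A'^*Vx$ and $VDA^{i-1-l}x=D'A'^{\,i-1-l}Vx$. By (3) for $T'$ the sum is $\langle T'^*T'^iVx,T'^jVw\rangle$. This proves (4).

**Step 4: the unitary.** By (4), $T^ix\mapsto T'^iVx$ is well defined and isometric on linear combinations. It extends to a unitary $H_0\to H_0'$, and it intertwines $T$ with $T'$ on the spanning set, hence on $H_0$. $\square$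

## 4. Hyponormal Toeplitz operators have no normal part

We must exclude the summand $H_0^\perp$. Recall first why Coburn's theorem holds. Let $f\in\ker T_\psi$ and $g\in\ker T_\psi^*$ be nonzero. Then $\psi f\perp H^2$, so $\psi f\bar g\in L^1$ has no Fourier coefficients of index $\ge0$. Also $\bar\psi g\perp H^2$, so $\overline{\bar\psi g}\,f=\psi f\bar g$ has none of index $\le0$. Thus $\psi f\bar g=0$ a.e., and since nonzero $H^2$ functions are nonzero a.e., $\psi=0$.

**Lemma 3.** Let $\varphi\in L^\infty$ be nonconstant, and let $k\in H^\infty$ satisfy $\|k\|_\infty\le1$, $|k|<1$ on $\mathbb D$ and $h:=\varphi-k\bar\varphi\in H^\infty$. Then $T=T_\varphi$ has no nonzero reducing subspace $E$ on which it is normal.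

**Step 1: a pointwise relation on $E$.** Let $f\in E$ and $g=H_{\bar\varphi}f$. Since $T|_E$ is normal and $E$ reduces $T$, $[T^*,T]f=0$, and (1) gives $\|H_\varphi f\|=\|g\|$. On the other hand $\varphi f=k\bar\varphi f+hf=kP(\bar\varphi f)+kg+hf$, so $H_\varphi f=(I-P)(kg)$. From
$$\|g\|=\|(I-P)(kg)\|\le\|kg\|\le\|g\|$$
we get $P(kg)=0$ and $H_\varphi f=kg=kH_{\bar\varphi}f$. That is, $\varphi f-Tf=k(\bar\varphi f-T^*f)$, so
$$Tf-kT^*f=hf\qquad(f\in E).\tag{5}$$

**Step 2: joint eigenvectors from point evaluations.** Fix $\zeta\in\mathbb D$. Let $k_\zeta$ be the Szegő kernel, so $f(\zeta)=\langle f,k_\zeta\rangle$ on $H^2$, and let $e=P_Ek_\zeta$, $N=T|_E$. Evaluate (5) at $\zeta$. Since $f,Tf,T^*f\in E$ we may replace $k_\zeta$ by $e$: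
$$\langle Nf,e\rangle-k(\zeta)\langle N^*f,e\rangle=h(\zeta)\langle f,e\rangle\quad(f\in E),\qquad\text{i.e.}\qquad N^*e=\kappa Ne+\eta e,$$
where $\kappa=\overline{k(\zeta)}$, $\eta=\overline{h(\zeta)}$. The real-linear map $w\mapsto\bar w-\kappa w$ of $\mathbb C$ is injective because $|\bar w-\kappa w|\ge(1-|\kappa|)|w|$, so it is bijective. Choose $w$ with $\bar w-\kappa w=\eta$. Then
$$(N-w)^*e=\kappa Ne+\eta e-\bar we=\kappa(N-w)e .$$
Since $N-w$ is normal, $\|(N-w)e\|=\|(N-w)^*e\|=|\kappa|\,\|(N-w)e\|$ with $|\kappa|<1$. Hence $(N-w)e=0$ and $(N-w)^*e=0$.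

**Step 3: Coburn's theorem.** So $e\in\ker T_{\varphi-w}\cap\ker T_{\varphi-w}^*$, while $\varphi-w\ne0$. By Coburn's theorem $e=0$. Thus $P_Ek_\zeta=0$ for every $\zeta\in\mathbb D$, and $f(\zeta)=\langle f,P_Ek_\zeta\rangle=0$ for all $f\in E$. So $E=0$. $\square$

**Proof of Theorem B(4).** Let $T_\varphi$ be hyponormal and not normal; then $\varphi$ is not constant. Cowen's theorem gives $k\in H^\infty$ with $\|k\|_\infty\le1$ and $\varphi-k\bar\varphi\in H^\infty$. If $|k(\zeta_0)|=1$ for some $\zeta_0\in\mathbb D$, then $k$ is a unimodular constant by the maximum principle, $H_\varphi=kH_{\bar\varphi}$, and (1) gives $[T_\varphi^*,T_\varphi]=0$, a contradiction. So $|k|<1$ on $\mathbb D$ and Lemma 3 applies. $\square$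

For Theorem A we shall not need Cowen's theorem, because there $k$ is explicit.

## 5. Rank one, and the step that has no analogue in rank two

**Proof of Theorem B(1).** *Identify the operator.* Let $T_\varphi$ be 2-hyponormal with $D=\delta\,e\otimes e$, $\|e\|=1$, $\delta>0$. By Lemma 1, $T_\varphi^*e=\bar\lambda e$ for some $\lambda$. Put $T_0=T_\varphi-\lambda$. Then $[T_0^*,T_0]=\delta\,e\otimes e$ and $T_0^*e=0$. The operator $\sqrt\delta S$ has the same data on $\mathbb C\cdot1$: its self-commutator is $\delta\,1\otimes1$, and $S^*1=0$. So $V:e\mapsto1$ satisfies the hypotheses of Lemma 2. The normal part of $T_0$ is zero by Theorem B(4), since a subspace reduces $T_0$ and makes it normal exactly when it does so for $T_\varphi$. For the shift, the powers $S^j1$ span $H^2$. Hence $T_0\cong\sqrt\delta S$.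

*Recognize the symbol.* So $T_\theta$, with $\theta=(\varphi-\lambda)/\sqrt\delta$, is an isometric Toeplitz operator, and $\theta$ is inner by Brown–Halmos. (The proof is short: $\|f\|=\|T_\theta S^nf\|=\|P(z^n\theta f)\|\to\|\theta f\|$ as $n\to\infty$, so $\|\theta f\|=\|f\|=\|P(\theta f)\|$. Hence $\theta f\in H^2$, and with $f=1$, $\theta\in H^2$. Moreover $\int(|\theta|^2-1)|f|^2=0$ for all $f\in H^2$, and the choices $f=1$, $f=1+cz^m$ with $c\in\mathbb T$, $m\ge1$ show that all Fourier coefficients of $|\theta|^2-1$ vanish.) Now $\dim(H^2\ominus\theta H^2)=\dim\ker T_\theta^*=\dim\ker S^*=1$. The line $H^2\ominus\theta H^2$ is $S^*$-invariant, so it is spanned by an eigenvector of $S^*$, that is, by a Szegő kernel $k_\beta$, $\beta\in\mathbb D$. Therefore $\theta H^2=\{f:f(\beta)=0\}=bH^2$ with $b(z)=(z-\beta)/(1-\bar\beta z)$, and $\theta$ is a unimodular constant times $b$. So $\varphi=\lambda+cb$. $\square$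

Try to repeat this in rank two. Lemma 1 still makes $M$ invariant under $T^*$, and Lemma 2 with purity still identifies the operator. Suppose, for instance, that the data on $M$ are those of some analytic $T_r$; then $T_\varphi\cong T_r$. At this point the argument stops. In rank one the operator was isometric up to scale and translation, and the equality $\|T_\theta f\|=\|\theta f\|$ forced $\theta f\in H^2$. If $T_\varphi$ is merely unitarily equivalent to $T_r$, no such equality is at hand, and nothing forces $\varphi$ to be analytic.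

Turn this around. *Look for a non-analytic $\varphi$ for which the finite-dimensional data (the range $M$, with $D$ and $T_\varphi^*$ acting on it) coincide with those of an analytic $T_r$.* Then Lemmas 2 and 3 do the rest.

## 6. Symbols with $\varphi-z^2\bar\varphi\in H^\infty$ and a quadratic equation for $u$

To get rank at most two we look at symbols with $\varphi-z^2\bar\varphi\in H^\infty$. Comparing coefficients of $z^{-m}$, this says $\hat\varphi(-m)=\overline{\hat\varphi(m+2)}$ for $m\ge1$. With $u=\sum_{m\ge0}\hat\varphi(m+2)z^m$ it means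
$$\varphi=\text{const}+\hat\varphi(1)z+z^2u+\bar u .$$
The constant does not affect $D$; we drop it, and we take $\hat\varphi(1)$ unimodular. So let $\alpha\in\mathbb T$, $u\in H^\infty$, and
$$\varphi=\alpha z+z^2u+\bar u,\qquad F=\alpha+zu,\qquad T=T_\varphi .\tag{6}$$
Such a symbol is analytic exactly when $u$ is constant, because $\hat\varphi(-m)=\overline{\hat u(m)}$ for $m\ge1$.

**Step 1: the self-commutator.** We have $\varphi-z^2\bar\varphi=(\alpha-\bar\alpha)z$. For $f\in H^2$ let $g=H_{\bar\varphi}f=\sum_{j\ge1}g_j\bar z^j$. Then $H_\varphi f=(I-P)(z^2\bar\varphi f)=(I-P)(z^2g)=\sum_{j\ge3}g_j\bar z^{\,j-2}$, so by (1)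
$$\langle Df,f\rangle=\|H_{\bar\varphi}f\|^2-\|H_\varphi f\|^2=|g_1|^2+|g_2|^2 .$$
Here $g_j=\langle\bar\varphi f,\bar z^j\rangle=\langle f,P(\varphi\bar z^j)\rangle$. Now $\varphi\bar z=\alpha+zu+\overline{zu}$ and $\varphi\bar z^2=\alpha\bar z+u+\bar z^2\bar u$, so $P(\varphi\bar z)=F$ and $P(\varphi\bar z^2)=u$. Hence
$$D=[T^*,T]=F\otimes F+u\otimes u .\tag{7}$$

**Step 2: when is $\mathrm{span}\{F,u\}$ invariant under $T^*$?** Here $\bar\varphi=\bar\alpha\bar z+\bar z^2\bar u+u$. Put $W=P(\bar z|u|^2)+zu^2$. Since $P(\bar\varphi)=u$ and $\bar\varphi zu=\bar\alpha u+\bar z|u|^2+zu^2$,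
$$T^*F=\alpha u+\bar\alpha u+W .$$
Since $P(\bar z^2|u|^2)=S^*P(\bar z|u|^2)$ and $u^2=S^*(zu^2)$,
$$T^*u=\bar\alpha S^*u+P(\bar z^2|u|^2)+u^2=S^*(\bar\alpha u+W).$$
For $T^*F$ to lie in the span we need $W=cF+du$ with constants $c,d$. Then $T^*u=S^*(c\alpha+czu+(\bar\alpha+d)u)=cu+(\bar\alpha+d)S^*u$. The simplest way to put this into the span is $d=-\bar\alpha$. With $c=a>0$ the requirement $W=aF-\bar\alpha u$ reads
$$P(\bar z|u|^2)=G,\qquad G:=a\alpha+(az-\bar\alpha)u-zu^2 ,\tag{8}$$
and under (8)
$$T^*F=aF+\alpha u,\qquad T^*u=au .\tag{9}$$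

**Step 3: the Gram matrix.** As $\alpha\perp zu$, $\|F\|^2=1+\|u\|^2$. Evaluating (8) at $0$ gives $\langle u,zu\rangle=\langle\bar z|u|^2,1\rangle=a\alpha-\bar\alpha u(0)$, so
$$\langle F,u\rangle=\alpha\overline{u(0)}+\langle zu,u\rangle=\alpha\overline{u(0)}+a\bar\alpha-\alpha\overline{u(0)}=a\bar\alpha .\tag{10}$$

**Step 4: the analytic model.** Let $r=a+z+bz^2$, $F_r=P(r\bar z)=1+bz$, $u_r=P(r\bar z^2)=b$; also $P(r\bar z^j)=0$ for $j\ge3$. Since $H_r=0$, the computation of Step 1 gives $[T_r^*,T_r]=H_{\bar r}^*H_{\bar r}=F_r\otimes F_r+u_r\otimes u_r$. From $T_r^*=a+S^*+\bar bS^{*2}$,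
$$T_r^*F_r=aF_r+u_r,\qquad T_r^*u_r=au_r,\qquad\|F_r\|^2=1+|b|^2,\quad\|u_r\|^2=|b|^2,\quad\langle F_r,u_r\rangle=\bar b .$$
Put $u'=\alpha u$. Then (7), (9), (10) become $D=F\otimes F+u'\otimes u'$, $T^*F=aF+u'$, $T^*u'=au'$, $\langle F,u'\rangle=a\bar\alpha^2$. This is the model with $b=a\alpha^2$, provided that $\|u\|=a$.

So everything comes down to finding $u\in H^\infty$ with (8) and $\|u\|^2=a^2$. Since $|u|^2$ is real, its Fourier series is determined by its mean and by $P(\bar z|u|^2)$, so the two conditions together are equivalent to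
$$|u|^2=a^2+zG+\overline{zG}\quad\text{on }\mathbb T .\tag{11}$$

**Lemma 4.** Let $\alpha\in\mathbb T$, $a>0$, $b=a\alpha^2$, and let $u\in H^\infty$ satisfy (11). Let $T=T_\varphi$ with $\varphi$ as in (6). Then $F,u$ are linearly independent, $D=[T^*,T]$ has rank exactly $2$ with range $M=\mathrm{span}\{F,u\}$, $T^*M\subset M$, and $V:F\mapsto F_r$, $u'\mapsto u_r$ defines a unitary from $M$ onto $M_r=\operatorname{ran}[T_r^*,T_r]$ with $VD|_M=[T_r^*,T_r]V$ and $VT^*|_M=T_r^*V$.

*Proof.* By (11) we have (8) and $\|u\|^2=a^2$. The Gram determinant of $F,u$ is $(1+a^2)a^2-|a\bar\alpha|^2=a^4>0$, so $F,u$ are independent, and (7) has rank $2$ and range $M$. The vectors $F_r,u_r$ have the same Gram matrix as $F,u'$, so they are independent too and $V$ is unitary onto $M_r$. For $x\in M$,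
$$VDx=\langle x,F\rangle F_r+\langle x,u'\rangle u_r=\langle Vx,F_r\rangle F_r+\langle Vx,u_r\rangle u_r=[T_r^*,T_r]Vx.$$
The last relation is seen on the basis $F,u'$. $\square$

**Trying easy $u$ in (8).** Constants: if $u\equiv c$, then $P(\bar z|c|^2)=0$, and (8) says $a\alpha-\bar\alpha c=0$ and $c(a-c)=0$. So $c=a\alpha^2\ne0$, hence $c=a$ and $\alpha^2=1$. Thus
$$\text{for }\alpha\ne\pm1\text{ no constant }u\text{ satisfies (8).}\tag{12}$$
Polynomials of degree $d\ge1$: in (8) the term $zu^2$ has degree $2d+1$ and all others have degree at most $d+1<2d+1$, so there is no solution, in agreement with Section 1. A formal power series in $a$: put $u=au_1+a^2u_2+\cdots$. At order $a^m$ the equation has the form $\bar\alpha u_m=(\text{terms in }u_1,\dots,u_{m-1})$, so it can be solved order by order. One finds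
$$u_1=\alpha^2,\qquad u_2=\alpha^3(1-\alpha^2)z .$$
So a nonconstant term appears at order two exactly when $\alpha\ne\pm1$. This is encouraging, but it gives neither convergence nor the norm condition $\|u\|=a$. We want a closed form.

## 7. A cubic from the curve $r(\mathbb T)$

This section is guidance; the proof resumes in Section 8. If $T_\varphi\cong T_r$ with continuous symbols, the essential spectra agree, and for a continuous symbol the essential spectrum is the range of the symbol. So $\varphi(\mathbb T)=r(\mathbb T)$, and each $\zeta\in\mathbb T$ should have a $\tau\in\mathbb T$ with $\varphi(\zeta)=r(\tau)$.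

Write $y=zu$ and $\rho=y+\bar y$, which is real. Then $\varphi(\zeta)=\zeta(\alpha+\rho)$. For $|\tau|=1$,
$$r(\tau)=a+\tau+a\alpha^2\tau^2=\tau(1+\alpha\sigma),\qquad\sigma=a\big(\alpha\tau+\overline{\alpha\tau}\big)=2a\,\mathrm{Re}(\alpha\tau).$$
If $\zeta(\alpha+\rho)=\tau(1+\alpha\sigma)$, comparing moduli gives $|\alpha+\rho|=|1+\alpha\sigma|=|\bar\alpha+\sigma|=|\alpha+\sigma|$, that is, $(\rho+\mathrm{Re}\,\alpha)^2=(\sigma+\mathrm{Re}\,\alpha)^2$. The simplest choice is $\rho=\sigma$. Then $\zeta(\alpha+\sigma)=\tau(1+\alpha\sigma)$. Multiply by $\tau$ and use $\tau\sigma=a\bar\alpha(1+\alpha^2\tau^2)$: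
$$\tau^2+a\tau(1+\alpha^2\tau^2)-\alpha\zeta\tau-a\bar\alpha\zeta(1+\alpha^2\tau^2)=0 .$$
This is a cubic in $\tau$ whose coefficients are polynomials in $\zeta$. Given its root $\tau_1$ on the circle, we know $\rho=2a\,\mathrm{Re}(\alpha\tau_1)$, and we must split $\rho$ as $y+\bar y$ with $y$ holomorphic in $\mathbb D$ and $y(0)=0$. The other two roots do this: they are a pair symmetric in the circle, the outer one depends holomorphically on $\zeta$, and Vieta's formula expresses $\rho$ through it.

## 8. The outer root of the cubic solves the equation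

Fix $\alpha\in\mathbb T\setminus\{\pm1\}$, $0<a<2/15$, and put
$$q_\zeta(\tau)=a\alpha^2\tau^3+(1-a\alpha\zeta)\tau^2+(a-\alpha\zeta)\tau-a\bar\alpha\zeta ,$$
which is the cubic above, expanded.

**Step 1: define the outer root and $u$.** On $|\tau|=2$,
$$|q_\zeta(\tau)-\tau^2|\le a\cdot2\cdot5+2|\zeta|+5a|\zeta|=10a+|\zeta|(2+5a).$$
For $|\zeta|=1$ the right side is $15a+2<4$, so it is $<4=|\tau^2|$ for all $\zeta$ in some open disc $\Omega\supset\overline{\mathbb D}$ centered at $0$. By Rouché's theorem $q_\zeta$ has exactly two roots in $|\tau|<2$ and none on $|\tau|=2$, hence exactly one root $t(\zeta)$, a simple one, in $|\tau|>2$. The sum of all roots is $-(1-a\alpha\zeta)/(a\alpha^2)$, so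
$$t(\zeta)=-\frac{1-a\alpha\zeta}{a\alpha^2}-\frac1{2\pi i}\int_{|\tau|=2}\tau\,\frac{q_\zeta'(\tau)}{q_\zeta(\tau)}\,d\tau$$
(the prime is $d/d\tau$) is holomorphic on $\Omega$. Define on $\Omega$
$$\mu=a\alpha t+\frac{a\bar\alpha}t,\qquad n(\zeta)=a\zeta-\bar\alpha,\qquad y=n-\mu .$$
At $\zeta=0$ we have $q_0(\tau)=\tau(a\alpha^2\tau^2+\tau+a)$ and $t(0)\ne0$, so $a\alpha^2t(0)^2+t(0)+a=0$. Dividing by $\alpha t(0)$ gives $\mu(0)=-\bar\alpha=n(0)$. So $y(0)=0$ and $u:=y/\zeta$ is holomorphic on $\Omega$; in particular $u\in H^\infty$.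

**Step 2: the three roots when $|\zeta|=1$.** Conjugating coefficients,
$$\tau^3\,\overline{q_\zeta(1/\bar\tau)}=-a\alpha\bar\zeta\,\tau^3+(a-\bar\alpha\bar\zeta)\tau^2+(1-a\bar\alpha\bar\zeta)\tau+a\bar\alpha^2=-\bar\alpha\bar\zeta\,q_\zeta(\tau).$$
So with $\tau_3:=t$ also $\tau_2:=1/\bar t$ is a root, and it differs from $t$ because $|\tau_2|<1/2$. Let $\tau_1$ be the third root. The product of the roots is $a\bar\alpha\zeta/(a\alpha^2)=\bar\alpha^3\zeta$, of modulus $1$, and $|\tau_2\tau_3|=1$; hence $|\tau_1|=1$. Put $x_i=\alpha\tau_i$ and $\mu_i=a(x_i+1/x_i)$. Then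
$$\mu_3=\mu,\qquad\mu_2=a\Big(\frac{\alpha}{\bar t}+\bar\alpha\bar t\Big)=\bar\mu,\qquad\rho:=\mu_1=2a\,\mathrm{Re}(\alpha\tau_1)\in\mathbb R .$$

**Step 3: Vieta turns the roots into a relation for $\mu$.** Substituting $\tau=\bar\alpha x$ and dividing by $a\bar\alpha$, the $x_i$ are the roots of $x^3+(\bar\alpha/a-\zeta)x^2+(1-\alpha\zeta/a)x-\zeta$. Their elementary symmetric functions are
$$E_1=\zeta-\frac{\bar\alpha}a,\qquad E_2=1-\frac{\alpha\zeta}a,\qquad E_3=\zeta .$$
Using $1/\zeta=\bar\zeta$ and $\sum1/x_i=E_2/E_3$,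
$$\sum\mu_i=a\Big(E_1+\frac{E_2}{E_3}\Big)=a\zeta-\bar\alpha+a\bar\zeta-\alpha=n+\bar n .\tag{13}$$
Next,
$$\sum_{i<j}\Big(x_i+\frac1{x_i}\Big)\Big(x_j+\frac1{x_j}\Big)=E_2+\frac{E_1}{E_3}+\sum_{i\ne j}\frac{x_i}{x_j},\qquad\sum_{i\neq j}\frac{x_i}{x_j}=E_1\frac{E_2}{E_3}-3 .$$
Here $E_1/E_3=1-\bar\alpha\bar\zeta/a$, so
$$E_2+\frac{E_1}{E_3}=2-\frac{2\,\mathrm{Re}(\alpha\zeta)}a,\qquad\frac{E_1}{E_3}E_2=1-\frac{2\,\mathrm{Re}(\alpha\zeta)}a+\frac1{a^2},$$
and
$$\sum_{i<j}\mu_i\mu_j=a^2\Big(\frac1{a^2}-\frac{4\,\mathrm{Re}(\alpha\zeta)}a\Big)=1-4a\,\mathrm{Re}(\alpha\zeta).$$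
The left side is $|\mu|^2+\rho(\mu+\bar\mu)$, and $\rho=n+\bar n-\mu-\bar\mu$ by (13). Since $(\mu+\bar\mu)^2=\mu^2+\bar\mu^2+2|\mu|^2$, we get for $|\zeta|=1$
$$(n+\bar n)(\mu+\bar\mu)-(\mu^2+\bar\mu^2+|\mu|^2)=1-4a\,\mathrm{Re}(\alpha\zeta).\tag{14}$$

**Step 4: from $\mu$ to $y$.** We claim that for $|\zeta|=1$
$$|y|^2=a^2+2\,\mathrm{Re}\big[a\alpha\zeta+ny-y^2\big].\tag{15}$$
We have $ny-y^2=y(n-y)=y\mu=n\mu-\mu^2$, next $|y|^2=|n|^2+|\mu|^2-2\,\mathrm{Re}(n\bar\mu)$, and $|n|^2=1+a^2-2a\,\mathrm{Re}(\alpha\zeta)$. So the right side of (15) minus the left side is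
$$4a\,\mathrm{Re}(\alpha\zeta)-1+\big(n\mu+\bar n\bar\mu+n\bar\mu+\bar n\mu\big)-(\mu^2+\bar\mu^2+|\mu|^2),$$
and the first bracket is $(n+\bar n)(\mu+\bar\mu)$. By (14) this is $0$.

**Step 5: conclusion for $u$.** With $y=zu$ we have $a\alpha z+ny-y^2=z\big(a\alpha+(az-\bar\alpha)u-zu^2\big)=zG$, and $|y|=|u|$ on $\mathbb T$. So (15) is exactly (11). In particular (8) holds, and since $\alpha\ne\pm1$, $u$ is not constant by (12).

## 9. Proof of Theorem A

Let $u$ be the function of Section 8 and $\varphi=\alpha z+z^2u+\bar u$. It is holomorphic near $\overline{\mathbb D}$ and nonconstant.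

**Items 1 and 2.** By (11), Lemma 4 applies, and $[T_\varphi^*,T_\varphi]$ has rank exactly $2$. Since $\hat\varphi(-m)=\overline{\hat u(m)}$ for $m\ge1$ and $u$ is nonconstant, $\varphi\notin H^\infty$.

**Subnormality.** By Lemma 4, $T_\varphi$, $T_r$ and $V$ satisfy the hypotheses of Lemma 2. (For $T_r$, the formulas of Section 6, Step 4 give $T_r^*M_r\subset M_r$.) So $T_\varphi|_{H_0}\cong T_r|_{H_0(r)}$, where $H_0(r)$ is the space $H_0$ for $T_r$, and $T_\varphi|_{H_0^\perp}$ is normal. The operator $T_r|_{H_0(r)}$ is a restriction of the subnormal operator $T_r$ to an invariant subspace, so $T_\varphi$ is the direct sum of a subnormal and a normal operator, hence subnormal. This uses no purity, so neither Cowen's nor Coburn's theorem. By (2), $T_\varphi$ is $k$-hyponormal for every $k$.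

**Item 3.** We show that both normal summands are zero. The symbol $\varphi$ is nonconstant and $\varphi-z^2\bar\varphi=(\alpha-\bar\alpha)z\in H^\infty$, so Lemma 3 applies with $k=z^2$. The symbol $r$ is nonconstant and in $H^\infty$, so Lemma 3 applies with $k=0$. Since $H_0^\perp$ and $H_0(r)^\perp$ are reducing subspaces on which $T_\varphi$ and $T_r$ are normal, both are $0$. Hence $T_\varphi\cong T_r$. $\blacksquare$

So $T_\varphi$ is subnormal, in particular 2-hyponormal, has self-commutator of rank $2$, and is not analytic. Problem 5.11 has a negative answer.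

## 10. An explicit symbol

Let us check that the computation of Section 7 really takes place, and read off a formula for $\varphi$. Let $|\zeta|=1$. Since $|\tau_1|=1$, $1+\alpha^2\tau_1^2=\alpha\tau_1\rho/a$. Inserting this into $q_\zeta(\tau_1)=0$ and dividing by $\tau_1$,
$$\zeta(\alpha+\rho)=\tau_1(1+\alpha\rho).$$
By (13), $y+\bar y=n+\bar n-\mu-\bar\mu=\rho$, so $\varphi(\zeta)=\zeta(\alpha+y+\bar y)=\zeta(\alpha+\rho)$. Also $\tau_1(1+\alpha\rho)=\tau_1+a(1+\alpha^2\tau_1^2)=r(\tau_1)$. Thus $\varphi(\zeta)=r(\tau_1)$.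

Since $\rho$ is real and $\alpha$ is not, $1+\alpha\rho=\alpha(\bar\alpha+\rho)\neq0$, and
$$\alpha\tau_1=\zeta\,\frac{\alpha+\rho}{\bar\alpha+\rho}=\zeta\,\frac{(\alpha+\rho)^2}{|\alpha+\rho|^2}.$$
With $\rho=2a\,\mathrm{Re}(\alpha\tau_1)$ this gives $\rho|\alpha+\rho|^2=2a\,\mathrm{Re}\big[\zeta(\alpha+\rho)^2\big]$. For $\alpha=i$, $a=\frac1{10}$, and $\zeta=e^{i\theta}$,
$$\varphi(e^{i\theta})=e^{i\theta}\big(i+\rho(\theta)\big),\qquad\rho+\rho^3=\tfrac15\big[(\rho^2-1)\cos\theta-2\rho\sin\theta\big].$$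
This determines $\rho(\theta)$ as the unique real root: the $\rho$-derivative of left minus right is $1+3\rho^2-\frac15(2\rho\cos\theta-2\sin\theta)\ge3\rho^2-0.4|\rho|+0.6$, which is positive because $0.4^2<4\cdot3\cdot0.6$. This $T_\varphi$ is unitarily equivalent to $T_{1/10+z-z^2/10}$.

## 11. Ranks $2d$ and symbols of bounded type

Parts (4) and (1) of Theorem B were proved in Sections 4 and 5.

**Proof of Theorem B(2).** Let $\varphi$ be as in Theorem A and $\varphi_d(z)=\varphi(z^d)$. For $0\le j<d$ let $W_jf=z^jf(z^d)$, an isometry of $H^2$ into itself. The ranges of $W_0,\dots,W_{d-1}$ are orthogonal with sum $H^2$. If $\varphi f=\sum_mc_mz^m$, then $\varphi_dW_jf=\sum_mc_mz^{dm+j}$, and $dm+j\ge0$ exactly when $m\ge0$. So $T_{\varphi_d}W_j=W_jT_\varphi$. The same applies to $\overline{\varphi_d}=(\bar\varphi)_d$, giving $T_{\varphi_d}^*W_j=W_jT_\varphi^*$. Hence each range reduces $T_{\varphi_d}$, and $T_{\varphi_d}$ is unitarily equivalent to the direct sum of $d$ copies of $T_\varphi$. It is subnormal,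 its self-commutator has rank $2d$, and $\varphi_d\notin H^\infty$ since $\hat\varphi_d(-dm)=\hat\varphi(-m)$. $\square$

**Proof of Theorem B(3).** Let $T_\varphi$ be 2-hyponormal with nonzero finite rank self-commutator. Suppose that $\varphi$ or $\bar\varphi$ is of bounded type. By Lemma 1 the kernel of $[T_\varphi^*,T_\varphi]$ is $T_\varphi$-invariant, so by Abrahamse's theorem $T_\varphi$ is normal or analytic. It is not normal, because $[T_\varphi^*,T_\varphi]\ne0$. Conversely, if $\varphi\in H^\infty$, then $\varphi=\varphi/1$ is of bounded type. (More is true in this case: by (1), $H_{\bar\varphi}^*H_{\bar\varphi}$ has finite rank, so $H_{\bar\varphi}$ has finite rank and $\varphi$ is rational by Kronecker's theorem.) $\blacksquare$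

Consequently, for the symbols of Theorem A neither $\varphi$ nor $\bar\varphi$ is of bounded type.
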